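\title{A limit of groups of homeomorphisms of the sphere that does not act faithfully on the sphere}

\begin{abstract}
We answer a question of Navas: for every $k\ge 2$ there is a convergent sequence of $k$-marked groups, each a subgroup of $\mathrm{Homeo}_+(S^2)$, whose limit embeds neither in $\mathrm{Homeo}_+(S^2)$ nor in $\mathrm{Homeo}(S^2)$. For $k=1$ there is no such sequence. The obstruction is an integer winding number that a system of relations forces to be nonzero and divisible by every power of $4$; each finite part of the system is realized on the sphere. The same system gives a countable group that does not embed in $\mathrm{Homeo}(S^2)$ although all its finitely generated subgroups embed in $\mathrm{Homeo}_+(S^2)$.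
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $k\ge1$ and let $F_k$ be the free group on $x_1,\dots,x_k$. A \emph{$k$-marked group} is a group $\Gamma$ with an ordered generating $k$-tuple $(s_1,\dots,s_k)$. Sending $x_i$ to $s_i$ presents $\Gamma$ as a quotient $F_k/N$, so the $k$-marked groups correspond to the normal subgroups $N$ of $F_k$. A subset of $F_k$ is a point of the product space $\{0,1\}^{F_k}$, and the \emph{space of marked groups} is the set of normal subgroups with the induced topology. Thus $F_k/N_n\to F_k/N$ means that each word of $N$ lies in $N_n$ for all large $n$, and each word outside $N$ lies outside $N_n$ for all large $n$. There are finitely many words of length at most $R$, so this says that, for every $R$, the balls of radius $R$ in the Cayley graphs eventually agree. For example, $\mathbb Z/n\to\mathbb Z$. Also, the dihedral groups $\langle a,b\mid a^2,b^2,(ab)^n\rangle$ converge to $\langle a,b\mid a^2,b^2\rangle$, since the nontrivial elements of the kernel $\langle (ab)^n\rangle$ have length at least $2n$.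

Which spaces have the property that a limit of groups acting faithfully on them again acts faithfully? The line has it. A countable group acts faithfully on the line by order-preserving homeomorphisms if and only if it is left-orderable, that is, carries a total order invariant under left multiplication. Left-orderability is a local property: a group has it if and only if all its finitely generated subgroups do. It is also a closed condition on marked groups, by a compactness argument. Suppose that $F_k/N_n\to F_k/N$ and that each $F_k/N_n$ is left-ordered. Let $P_n\subset F_k$ be the set of words whose image is greater than $1$. Then $F_k=P_n\sqcup N_n\sqcup P_n^{-1}$, $P_nP_n\subset P_n$ and $P_nN_n\subset P_n$. A subsequence of $(P_n)$ converges in $\{0,1\}^{F_k}$ to some $P$, and the three properties pass to $(P,N)$ because each can be tested on finitely many words at a time. The rule ``$gN<hN$ if $g^{-1}h\in P$'' is then a left order on $F_k/N$.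

Let $G=\mathrm{Homeo}_+(S^2)$ be the group of orientation-preserving homeomorphisms of the $2$-sphere. The following question of Andr\'es Navas appears in~\cite{report}.

\begin{quote}
\emph{Is there a convergent sequence $\Gamma_n\to\Gamma$ of $k$-marked groups, for some fixed $k$, such that every $\Gamma_n$ is isomorphic to a subgroup of $G$ and $\Gamma$ is not?}
\end{quote}

The two examples above do not help: $\mathbb Z$ is generated by a rotation of infinite order, and the infinite dihedral group by two rotations through $\pi$ about horizontal axes whose angle is an irrational multiple of $\pi$. They suggest, as does the line, that limits can always be realized. But the argument for the line records an action by one bit for each word, and such records form a compact space. On the sphere one can count how often one point turns around an axis relative to another point, and these counts are integers, which may be unbounded along a sequence of actions. This is what happens below, and the answer is yes.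

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For every $k\ge2$ there are $k$-marked groups $\Gamma_n\to\Gamma$ such that every $\Gamma_n$ is a subgroup of $\mathrm{Homeo}_+(S^2)$ and $\Gamma$ does not embed in $\mathrm{Homeo}(S^2)$. In particular $\Gamma$ does not embed in $\mathrm{Homeo}_+(S^2)$.
\item[(b)] For $k=1$ there is no sequence as in the question.
\end{enumerate}
\end{theorem}

Part (b) is immediate: a $1$-marked group is cyclic, and every cyclic group embeds in $SO(2)\subset G$.

The local property fails as well, and here the example is explicit. Let $R=\langle r\rangle\cong\mathbb Z/3$, let $A$ and $B$ be two copies of the alternating group $A_4$, and let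
\[
Q=R*A*B .
\]
Let $\varphi$ be the automorphism of $Q$ that is the identity on $R$ and on $A$ and satisfies $\varphi(b)=rbr^{-1}$ for $b\in B$. Then $\varphi^m(b)=r^mbr^{-m}$ for all $m\in\mathbb Z$, so $\varphi^3=\mathrm{id}$. Since $2$ is invertible modulo $3$, reduction modulo $3$ extends to a ring homomorphism $\varepsilon\colon\mathbb Z[1/2]\to\mathbb Z/3$. Let $t\in\mathbb Z[1/2]$ act on $Q$ as $\varphi^{\varepsilon(t)}$.

\begin{theorem}\label{thm:local}
Every finitely generated subgroup of the countable group
\[
H=(\mathbb Z/3*A_4*A_4)\rtimes\mathbb Z[1/2]=Q\rtimes\mathbb Z[1/2]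
\]
embeds in $\mathrm{Homeo}_+(S^2)$, but $H$ does not embed in $\mathrm{Homeo}(S^2)$. Hence embeddability in $\mathrm{Homeo}_+(S^2)$ is not a local property.
\end{theorem}

The proof has four parts. An element $r\in G$ of order $3$ is a rotation in suitable coordinates, with two fixed points $x,y$. If $h\in G$ commutes with $r$, fixes a third point $z$ and sends a fourth point $p$ to $r(p)$, then $h$ has a winding number $w(h)\equiv1\pmod 3$, and $w$ is additive under composition (Section~\ref{sec:winding}). So $h$ cannot have an infinite sequence of successive fourth roots of the same kind. The conditions on $z$ and $p$ are geometric, but they follow from commutation relations with two copies of $A_4$; the resulting algebraic configuration, a \emph{twist chain}, cannot be infinite in $\mathrm{Homeo}(S^2)$ (Section~\ref{sec:chains}). Finite twist chains of every length exist in $G$, because $Q\rtimes_\varphi\mathbb Z$ acts faithfully on the sphere; this gives Theorem~\ref{thm:local} (Section~\ref{sec:seed}). Finally, to make an infinite chain appear in a limit of marked groups, every member of a long finite chain must be a word that does not depend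 on the length of the chain. This is done by storing a whole sequence of homeomorphisms in a single one (Sections~\ref{sec:coding} and~\ref{sec:limits}).

\section{Conventions and facts from surface topology}\label{sec:facts}

We write $[a,b]=aba^{-1}b^{-1}$, and $\mathrm{Fix}(g)$ for the set of fixed points of $g$. A homeomorphism of a connected oriented surface preserves orientation everywhere if it does so on a nonempty open set; in particular a homeomorphism of $S^2$ that is the identity on a nonempty open set lies in $G$. For an open set $U\ne S^2$, let $\mathrm{Homeo}_c(U)$ be the group of homeomorphisms of $S^2$ that are the identity outside a compact subset of $U$. It is a subgroup of $G$. We use four facts.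

\begin{enumerate}
\item[(F1)] (Ker\'ekj\'art\'o, Brouwer, Eilenberg; see~\cite{CK}.) Every element of finite order of $G$ is conjugate, by a homeomorphism of $S^2$, to a rotation in $SO(3)$. In particular, a nontrivial element of finite order has exactly two fixed points.
\item[(F2)] (Ker\'ekj\'art\'o; Richards~\cite{Ri}.) A connected, second countable, orientable surface without boundary that has genus $0$, meaning that every compact subsurface embeds in $S^2$, is homeomorphic to $S^2\setminus E$ for a closed totally disconnected set $E$.
\item[(F3)] A closed totally disconnected subset of a connected surface has empty interior and connected complement.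
\item[(F4)] (The Schoenflies theorem and the annulus theorem in dimension $2$.) If $\Delta\subset S^2$ is a closed topological disc, then so is $S^2\setminus\mathrm{int}\,\Delta$. If $\Delta_1,\Delta_2\subset S^2$ are closed topological discs with $\Delta_1\subset\mathrm{int}\,\Delta_2$, then $\Delta_2\setminus\mathrm{int}\,\Delta_1$ is homeomorphic to $S^1\times[0,1]$.
\end{enumerate}

\section{The winding number}\label{sec:winding}

\subsection*{Lifts to the cover of an annulus}
Let $x\ne y$ be points of $S^2$, let $\Omega=S^2\setminus\{x,y\}$, and let $\pi\colon\widetilde\Omega\to\Omega$ be the universal cover. Its deck group is infinite cyclic; let $T$ be a generator. A \emph{lift} of a homeomorphism $g$ of $\Omega$ is a homeomorphism $\tilde g$ of $\widetilde\Omega$ with $\pi\tilde g=g\pi$. Lifts exist, a product of lifts is a lift of the product, any two lifts of $g$ differ by a power of $T$, and two lifts of $g$ that agree at one point are equal. We need two more properties.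

\begin{enumerate}
\item[(L1)] \emph{Let $g\in G$ preserve $\{x,y\}$ and let $\tilde g$ be a lift. Then $\tilde gT\tilde g^{-1}=T$ if $g$ fixes $x$ and $y$, and $\tilde gT\tilde g^{-1}=T^{-1}$ if $g$ exchanges them.} Conjugation by $\tilde g$ acts on the deck group as $g$ acts on $H_1(\Omega)\cong\mathbb Z$. This group is generated by a small positive loop around $x$, which is homologous in $\Omega$ to a negative loop around $y$. Since $g$ preserves orientation, it takes the generator to a loop that winds once positively around $g(x)$.
\item[(L2)] \emph{Let $e\in G$ have order $m\in\{2,3\}$ and $\mathrm{Fix}(e)=\{x,y\}$. There is a homeomorphism $\Omega\cong\mathbb R/\mathbb Z\times\mathbb R$ that takes $e$ to $(\theta,t)\mapsto(\theta+\frac1m,t)$, and every lift $\tilde e$ satisfies $\tilde e^{\,m}=T^k$ with $m\nmid k$.} By (F1), $e$ is conjugate to a rotation through $\pm2\pi/m$. Take cylindrical coordinates about its axis and replace $\theta$ by $-\theta$ if necessary. Then $\widetilde\Omega=\mathbb R^2$, the deck group consists of the translations of $\theta$ by integers, and the lifts of $e$ are the translations of $\theta$ by $\frac1m+l$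 with $l\in\mathbb Z$. The $m$-th power of such a lift is the translation by $1+ml$.
\end{enumerate}

Commuting homeomorphisms of an annulus need not have commuting lifts: the commutator of the lifts is some power of $T$. When one of the two has finite order, a short computation determines this power and at the same time shows that elements of order $3$ pin points.

\begin{lemma}\label{lem:commute}
Let $e\in G$ have order $m\in\{2,3\}$ and $\mathrm{Fix}(e)=\{x,y\}$, and let $g\in G$ commute with $e$.
\begin{enumerate}
\item[(a)] If $g$ fixes $x$ and $y$, then every lift of $g$ commutes with every lift of $e$.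
\item[(b)] If $m=3$, then $g$ fixes $x$ and $y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $g$ commutes with $e$, it preserves $\{x,y\}$. Let $\tilde g,\tilde e$ be lifts. By (L1), $\tilde gT\tilde g^{-1}=T^{\eta}$, where $\eta=1$ if $g$ fixes $x$ and $y$ and $\eta=-1$ otherwise, and $\tilde e$ commutes with $T$. By (L2), $\tilde e^{\,m}=T^k$ with $m\nmid k$. Now $\tilde g\tilde e\tilde g^{-1}$ is a lift of $geg^{-1}=e$, so $\tilde g\tilde e\tilde g^{-1}=\tilde eT^l$ for some $l$. Taking $m$-th powers gives $T^{\eta k}=T^{k+ml}$. If $\eta=1$, then $l=0$, which is (a). If $\eta=-1$, then $ml=-2k$, which is impossible for $m=3$ because $3\nmid k$.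
\end{proof}

Part (b) fails for $m=2$: the rotations through $\pi$ about two perpendicular axes commute, and each exchanges the fixed points of the other. It also fails for orientation-reversing $g$, as the reflection in the equator shows. This is the reason for working with elements of order $3$.

\subsection*{Definition of the winding number}
Let $r\in G$ have order $3$ and $\mathrm{Fix}(r)=\{x,y\}$. Take coordinates as in (L2), so that $r(\theta,t)=(\theta+\frac13,t)$, $\widetilde\Omega=\mathbb R^2$ and $T(\theta,t)=(\theta+1,t)$. The translation $U(\theta,t)=(\theta+\frac13,t)$ of $\mathbb R^2$ is a lift of $r$, and $U^3=T$. For points $z,p\in\Omega$ put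
\[
C(r,z,p)=\bigl\{g\in G:\ gr=rg,\ \ g(z)=z,\ \ g(p)\in\{p,r(p),r^2(p)\}\bigr\}.
\]
An element of this set permutes the $r$-orbit of $p$, since $g(r^ip)=r^ig(p)$; so the set is a subgroup of $G$. Fix points $\tilde z,\tilde p\in\mathbb R^2$ over $z,p$. Let $g\in C(r,z,p)$. By Lemma~\ref{lem:commute}(b), $g$ fixes $x$ and $y$ and hence acts on $\Omega$. A lift of $g$ sends $\tilde z$ to some $T^j\tilde z$; composing with $T^{-j}$ gives the unique lift $\hat g$ that fixes $\tilde z$. The preimage of the $r$-orbit of $p$ is $\{U^l\tilde p:l\in\mathbb Z\}$, so there is a unique integer $w(g)$ with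
\[
\hat g(\tilde p)=U^{w(g)}\tilde p .
\]
We call $w(g)$ the \emph{winding number} of $g$. It counts, in thirds of a turn, how far $g$ moves $p$ around the axis $xy$ when $z$ is held fixed.

\begin{lemma}\label{lem:winding}
The map $w\colon C(r,z,p)\to\mathbb Z$ is a homomorphism, and $w(g)\equiv1\pmod3$ if $g(p)=r(p)$.
\end{lemma}

\begin{proof}
Let $g,g'\in C(r,z,p)$. The product $\hat g\hat g'$ is a lift of $gg'$ that fixes $\tilde z$, so it equals $\widehat{gg'}$. By Lemma~\ref{lem:commute}(a), $\hat g$ commutes with $U$. Hence
\[
\widehat{gg'}(\tilde p)=\hat g\,U^{w(g')}\tilde p=U^{w(g')}\hat g(\tilde p)=U^{w(g)+w(g')}\tilde p .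
\]
Applying $\pi$ to the definition of $w$ gives $g(p)=r^{w(g)}(p)$. The points $p,r(p),r^2(p)$ are distinct, so $g(p)=r(p)$ forces $w(g)\equiv1\pmod 3$.
\end{proof}

\begin{example}[a third of a twist]\label{ex:twist}
View $S^2$ as the cylinder $\mathbb R/\mathbb Z\times\mathbb R$ together with two poles, and let $r(\theta,t)=(\theta+\frac13,t)$. Let $\psi\colon\mathbb R\to\mathbb R$ be continuous with $\psi(t)=0$ for $t\ge1$ and $\psi(t)=\frac13$ for $t\le-1$. Put
\[
\sigma(\theta,t)=(\theta+\psi(t),t),
\]
fixing the poles. Then $\sigma\in G$, $\sigma r=r\sigma$, $\sigma=\mathrm{id}$ on $\{t\ge1\}$ and $\sigma=r$ on $\{t\le-1\}$. Take $z=(0,2)$ and $p=(0,-2)$. The formula for $\sigma$, read in $\mathbb R^2$, defines a lift that fixes $(0,2)$ and sends $(0,-2)$ to $(\frac13,-2)$. So $w(\sigma)=1$ and $w(\sigma^m)=m$.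

The map $\sigma$ has a fourth root that commutes with $r$ and fixes $z$, namely $(\theta,t)\mapsto(\theta+\psi(t)/4,t)$. This root moves $p$ by $\frac1{12}$ of a turn, off its $r$-orbit. No fourth root $h$ of $\sigma$ lies in $C(r,z,p)$, since $4w(h)=1$ has no solution. On the other hand, long finite sequences of roots are easy to find. For any $n$ the elements $h_i=\sigma^{4^{n-i}}$, $0\le i\le n$, satisfy $h_{i+1}^4=h_i$; they all fix $z$, and they all send $p$ to $r(p)$ because $4^{j}\equiv1\pmod3$. The price is that $w(h_0)=4^n$ grows with the length of the sequence.
\end{example}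

The example contains the whole mechanism. The role of $r$ is to make $w(h_0)$ nonzero for a reason, a congruence, that does not depend on the size of $w(h_0)$. What is missing is a way to impose the conditions $h(z)=z$ and $h(p)=r(p)$ by relations in an abstract group.

\section{Twist chains}\label{sec:chains}

By Lemma~\ref{lem:commute}(b), a homeomorphism $h\in G$ that commutes with an element $a$ of order $3$ fixes both points of $\mathrm{Fix}(a)$, and if $r^{-1}h$ commutes with an element $b$ of order $3$, then $h(p)=r(p)$ for $p\in\mathrm{Fix}(b)$. This is useless if $\mathrm{Fix}(a)$ or $\mathrm{Fix}(b)$ happens to be the pair $\mathrm{Fix}(r)$. We therefore need a group whose elements of order $3$ cannot all share one pair of fixed points, in any faithful action. The group $A_4$ has this property because it contains the Klein four-group. It is generated by two elements of order $3$, for instance $(123)$ and $(124)$: their product is an involution, and $A_4$ has no subgroup of order $6$.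

\begin{lemma}\label{lem:A4}
Let $A\le G$ be isomorphic to $A_4$ and generated by elements $a_1,a_2$ of order $3$. Then $\mathrm{Fix}(a_1)\neq\mathrm{Fix}(a_2)$, so $\mathrm{Fix}(a_1)\cup\mathrm{Fix}(a_2)$ has at least three points.
\end{lemma}

\begin{proof}
Suppose that both sets equal $\{o,o'\}$. Then $A$ fixes $o$ and $o'$, and by (F1) every nontrivial element of $A$ has fixed set exactly $\{o,o'\}$. Let $v_1,v_2$ and $v_3=v_1v_2$ be the three involutions of $A$; they commute. Work in the universal cover of $S^2\setminus\{o,o'\}$ with deck generator $T$. By (L2), the square of any lift of any $v_i$ is an odd power of $T$. Let $\tilde v_1,\tilde v_2$ be lifts of $v_1,v_2$. They commute by Lemma~\ref{lem:commute}(a), so $(\tilde v_1\tilde v_2)^2=\tilde v_1^{\,2}\tilde v_2^{\,2}$ is an even power of $T$. But $\tilde v_1\tilde v_2$ is a lift of $v_3$, a contradiction. The last claim follows because each of the two sets has two points.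
\end{proof}

\begin{definition}\label{def:chain}
Let $\Lambda$ be a group and $n\in\{0,1,2,\dots\}\cup\{\infty\}$. A \emph{twist chain of length $n$} in $\Lambda$ consists of an element $r$, subgroups $A,B$ and elements $h_i$, indexed by the integers $i$ with $0\le i\le n$, such that
\begin{enumerate}
\item[(T1)] $r$ has order $3$ and $A\cong B\cong A_4$;
\item[(T2)] each $h_i$ commutes with $r$ and with every element of $A$;
\item[(T3)] each $r^{-1}h_i$ commutes with every element of $B$;
\item[(T4)] $h_{i+1}^4=h_i$ for $0\le i<n$.
\end{enumerate}
\end{definition}

An injective homomorphism carries a twist chain to a twist chain of the same length.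

\begin{proposition}\label{prop:obstruction}
The group $\mathrm{Homeo}(S^2)$ contains no infinite twist chain. Hence a group that contains an infinite twist chain does not embed in $\mathrm{Homeo}(S^2)$.
\end{proposition}

\begin{proof}
Suppose that $r,A,B,(h_i)_{i\ge0}$ is an infinite twist chain in $\mathrm{Homeo}(S^2)$. The subgroup $G$ has index $2$, so it contains every element of order $3$ and every fourth power. Hence it contains $r$, the groups $A$ and $B$, which are generated by elements of order $3$, and every $h_i=h_{i+1}^4$.

Let $\mathrm{Fix}(r)=\{x,y\}$. By Lemma~\ref{lem:A4} there are an element $a\in A$ of order $3$ and a point $z\in\mathrm{Fix}(a)\setminus\{x,y\}$, and also an element $b\in B$ of order $3$ and a point $p\in\mathrm{Fix}(b)\setminus\{x,y\}$. These choices do not depend on $i$. By (T2) and Lemma~\ref{lem:commute}(b), $h_i(z)=z$. By (T3) and the same lemma, $r^{-1}h_i(p)=p$, that is, $h_i(p)=r(p)$. Since $h_i$ also commutes with $r$, it lies in $C(r,z,p)$, and Lemma~\ref{lem:winding} gives $w(h_i)\equiv1\pmod3$ and $w(h_i)=4w(h_{i+1})$. So $w(h_0)=4^iw(h_i)$ is a nonzero integer divisible by $4^i$ for every $i$, which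 is impossible.
\end{proof}

\begin{remark}\label{rem:hyp}
Let $r\in SO(3)$ have order $3$, and recall that $SO(3)$ contains $A_4$ as the rotation group of a tetrahedron. The constant sequence $h_i=r$ satisfies (T3), (T4) and commutes with $r$. So the commutation with $A$ cannot be dropped, and $A$ cannot be replaced by a group of order $3$ (take $A=\langle r\rangle$). The constant sequence $h_i=1$ satisfies (T2) and (T4). So (T3) cannot be dropped, and $B$ cannot be replaced by a group of order $3$ (take $B=\langle r\rangle$). The exponent in (T4) is the smallest possible one: if $h_0=h_1^e$ for elements $h_0,h_1\in G$ satisfying (T2) and (T3), then $w(h_0)=e\,w(h_1)$ with $w(h_0)\equiv w(h_1)\equiv1$, so $e\equiv1\pmod3$.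
\end{remark}

\section{A faithful action of $Q\rtimes_\varphi\mathbb Z$ and finite twist chains}\label{sec:seed}

We want to add groups $A$ and $B$ to Example~\ref{ex:twist}. The twist $\sigma$ commutes with every homeomorphism supported in the cap $\{t\ge1\}$, but by (F1) a nontrivial element of finite order cannot be supported in a cap. The groups $A$ and $B$ must act on the whole sphere, and the twist has to be spread out so as to be compatible with them. The relations wanted for the new twist $s$ are $srs^{-1}=r$, $sas^{-1}=a$ and $sbs^{-1}=rbr^{-1}$ for $a\in A$, $b\in B$; they define the group $Q\rtimes_\varphi\mathbb Z$. We build a planar surface on which $Q$ acts by gluing holed spheres along a tree, define $s$ piece by piece, and then compactify.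

\begin{proposition}\label{prop:seed}
The group $Q\rtimes_\varphi\mathbb Z=\langle Q,s\mid sqs^{-1}=\varphi(q)\ (q\in Q)\rangle$ has a faithful action on $S^2$ by orientation-preserving homeomorphisms in which $s$ is the identity on a nonempty open set.
\end{proposition}

\begin{proof}
\emph{The pieces.} Let $r$ and $\sigma$ be as in Example~\ref{ex:twist}. Let $P_0$ be the sphere with the six open discs of radius $\frac1{10}$ about the points $(\frac i3,2)$ and $(\frac i3,-2)$, $i=0,1,2$, removed (Figure~\ref{fig:piece}). Let $c_A$ and $c_B$ be the boundary circles about $(0,2)$ and $(0,-2)$. The boundary circles of $P_0$ are $r^ic_A$ and $r^ic_B$. The first three lie in $\{t\ge1\}$ and the other three in $\{t\le-1\}$, so $r$ and $\sigma$ preserve $P_0$, and $\sigma^m=\mathrm{id}$ on $c_A$ and $\sigma^m=r^m$ on $c_B$ for every $m\in\mathbb Z$.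

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!15] (0,-1) rectangle (6,1);
\draw (0,-2.9)--(0,2.9) (6,-2.9)--(6,2.9);
\draw (1,2) circle (0.35) (3,2) circle (0.35) (5,2) circle (0.35);
\draw (1,-2) circle (0.35) (3,-2) circle (0.35) (5,-2) circle (0.35);
\node at (1,2.65) {$c_A$}; \node at (3,2.65) {$rc_A$}; \node at (5,2.65) {$r^2c_A$};
\node at (1,-2.65) {$c_B$}; \node at (3,-2.65) {$rc_B$}; \node at (5,-2.65) {$r^2c_B$};
\draw[dashed] (1,1)--(1,-1.65);
\draw[thick] (1,1.65)--(1,1)--(3,-1)--(3,-1.65);
\node[left] at (0,1) {$t=1$}; \node[left] at (0,-1) {$t=-1$};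
\node[right] at (6,2) {$\sigma=\mathrm{id}$}; \node[right] at (6,-2) {$\sigma=r$};
\end{tikzpicture}
\caption{The piece $P_0$, a sphere with six holes, drawn as a cylinder whose left and right sides are identified (not to scale; the poles are at the top and at the bottom). The rotation $r$ shifts by one third of the width. The twist $\sigma$ is the identity above the shaded band and equals $r$ below it; it takes the vertical arc from $c_A$ to $c_B$ (dashed below $t=1$) to the thick arc from $c_A$ to $rc_B$.}\label{fig:piece}
\end{figure}

Let $A$ act on $S^2$ as the rotation group of a tetrahedron. Choose a small closed round disc $\Delta$ about a point with trivial stabilizer, so that the twelve translates $a\Delta$ are disjoint. Let $P_A=S^2\setminus\bigcup_{a\in A}a(\mathrm{int}\,\Delta)$ and $\partial_A=\partial\Delta$. Let $P_B$ and $\partial_B$ be given by the same construction for $B$. Orient the three pieces as subsets of $S^2$, and fix homeomorphisms $\alpha\colon c_A\to\partial_A$ and $\beta\colon c_B\to\partial_B$ that reverse the boundary orientations.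

\emph{The surface.} Give $Q$ the discrete topology. Let $\Sigma$ be the quotient of $Q\times(P_0\sqcup P_A\sqcup P_B)$ by the relations
\begin{align}
(qg,y)&\sim(q,gy)&&\text{for }(g,y)\in (R\times P_0)\cup(A\times P_A)\cup(B\times P_B),\label{eq:rel1}\\
(q,y)&\sim(q,\alpha y)\ \ (y\in c_A),&&(q,y)\sim(q,\beta y)\ \ (y\in c_B),\label{eq:rel2}
\end{align}
for all $q\in Q$, and write $[q,y]$ for classes. The relation~\eqref{eq:rel1} alone gives a disjoint union of copies $[q,P_0]$, $[q,P_A]$, $[q,P_B]$ of the pieces, indexed by the cosets $qR$, $qA$, $qB$, and $y\mapsto[q,y]$ is a homeomorphism from a piece onto its copy. The group $R$ permutes the circles $r^ic_A$ simply transitively and $[q,r^ic_A]=[qr^i,c_A]$; the same holds for the circles $r^ic_B$, for $A$ and the circles $a\partial_A$, and for $B$ and the circles $b\partial_B$. So the boundary circles of all the copies are $[q,c_A]$, $[q,c_B]$, $[q,\partial_A]$, $[q,\partial_B]$ with $q\in Q$, each listed once. The relation~\eqref{eq:rel2} glues them in pairs, $[q,c_A]$ to $[q,\partial_A]$ and $[q,c_B]$ to $[q,\partial_B]$. Thus $\Sigma$ is a second countable surface without boundary. The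 orientation of a copy does not depend on the coset representative $q$, because $R,A,B$ preserve orientation, and the orientations match along the gluing circles, because $\alpha$ and $\beta$ reverse the boundary orientations. So $\Sigma$ is oriented. The relations involve only right multiplication in $Q$, so $q'[q,y]=[q'q,y]$ defines an action of $Q$ on $\Sigma$, and it preserves orientation.

\emph{The gluing pattern is a tree.} Consider the graph with vertex set $Q/R\sqcup Q/A\sqcup Q/B$ and, for each $q\in Q$ and $X\in\{A,B\}$, an edge $e^X_q$ from $qR$ to $qX$. It has a vertex for each piece of $\Sigma$ and an edge for each gluing circle. It is the Bass--Serre tree of the graph of groups $A-R-B$ with trivial edge groups, and the verification is short. The vertices $qR,qA,qB$ lie in one component, and this component is unchanged when $q$ is multiplied on the right by an element of $R$, $A$ or $B$; these subgroups generate $Q$, so the graph is connected. A path without backtracking that starts and ends at vertices of $Q/R$ and has positive length runs through edges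
\[
e^{X_1}_{q},\ e^{X_1}_{qg_1},\ e^{X_2}_{qg_1\rho_1},\ e^{X_2}_{qg_1\rho_1g_2},\ \dots,\ e^{X_l}_{qg_1\rho_1\cdots\rho_{l-1}g_l},
\]
with $1\ne g_i\in X_i$, $\rho_i\in R$, and $\rho_i\neq1$ whenever $X_i=X_{i+1}$. After deleting the trivial $\rho_i$, the word $g_1\rho_1\cdots\rho_{l-1}g_l$ is reduced in the free product and begins with a letter of $A$ or $B$, so it does not lie in $R$. Hence the path does not return to $qR$. Every cycle would pass through a vertex of $Q/R$, so there are no cycles.

It follows that $\Sigma$ is connected and has genus $0$. Indeed, gluing two spheres with holes along one boundary circle of each gives a sphere with holes: fill the other holes with discs, so that both become closed discs by (F4), and two discs glued along their boundaries form a sphere. By induction the union of the pieces over a finite subtree is a sphere with holes. The tree is locally finite, and the interiors of the unions over balls in the tree form an increasing open cover of $\Sigma$, so every compact subset of $\Sigma$ lies in such a union.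

\emph{The twist.} We want $s=\sigma$ on $[1,P_0]$. Since $\sigma$ is the identity on $c_A$, we can take $s=\mathrm{id}$ on $[1,P_A]$. Since $\sigma$ takes $c_B$ to $rc_B$, the piece $[1,P_B]$ must go to the piece glued along $[1,rc_B]=[r,c_B]$, which is $[r,P_B]$. The relation $sq=\varphi(q)s$ then determines $s$ everywhere. To obtain the inverse at the same time, we define all powers at once: for $m\in\mathbb Z$ let
\[
S_m[q,y]=\begin{cases}[\varphi^m(q),\sigma^my]& y\in P_0,\\ [\varphi^m(q),y]& y\in P_A,\\ [\varphi^m(q)r^m,y]& y\in P_B.\end{cases}
\]
This respects the relations. Write $q^*=\varphi^m(q)$. For~\eqref{eq:rel1} compare the values at $(qg,y)$ and $(q,gy)$: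
\begin{align*}
g\in R:\quad&[q^*g,\sigma^my]=[q^*,g\sigma^my]=[q^*,\sigma^m gy],\\
g\in A:\quad&[q^*g,y]=[q^*,gy],\\
g\in B:\quad&[q^*\,r^mgr^{-m}\,r^m,y]=[q^*r^mg,y]=[q^*r^m,gy].
\end{align*}
For~\eqref{eq:rel2} compare the values at $(q,y)$ and at $(q,\alpha y)$ or $(q,\beta y)$:
\begin{align*}
y\in c_A:\quad&[q^*,\sigma^my]=[q^*,y]=[q^*,\alpha y],\\
y\in c_B:\quad&[q^*,\sigma^my]=[q^*,r^my]=[q^*r^m,y]=[q^*r^m,\beta y].
\end{align*}
So $S_m$ is a well-defined continuous map. We have $S_0=\mathrm{id}$ and $S_mS_{m'}=S_{m+m'}$; on the copies of $P_B$ this uses $\varphi(r)=r$, which gives $\varphi^m(\varphi^{m'}(q)r^{m'})r^m=\varphi^{m+m'}(q)r^{m+m'}$. Hence $s=S_1$ is a homeomorphism with $s^m=S_m$. It is the identity on the open set $[1,\mathrm{int}\,P_A]$, so it preserves orientation. From $\varphi(q'q)=\varphi(q')\varphi(q)$ we get $sq'=\varphi(q')s$ for $q'\in Q$. Thus $Q\rtimes_\varphi\mathbb Z$ acts on $\Sigma$.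

\emph{Faithfulness.} Suppose that $qs^m$ acts trivially. On $[1,\mathrm{int}\,P_A]$ it acts as $q$, so $[q,y]=[1,y]$ for all $y\in\mathrm{int}\,P_A$. Then $qA=A$, so $q\in A$, and $qy=y$ on $\mathrm{int}\,P_A$, so $q=1$. Now $s^m=\mathrm{id}$ on $[1,P_0]$ gives $\sigma^m=\mathrm{id}$ on $P_0$, so $m\psi(t)\in\mathbb Z$ for all $t\in[-1,1]$. As $\psi$ takes every value in $[0,\frac13]$ there, $m=0$.

\emph{Compactification.} By (F2), $\Sigma\cong S^2\setminus E$ with $E$ closed and totally disconnected. It remains to apply Lemma~\ref{lem:extend} below. The extended action is faithful, it preserves orientation because it does so on the open set $S^2\setminus E$, and $s$ is still the identity on a nonempty open set.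
\end{proof}

\begin{lemma}\label{lem:extend}
Let $E\subset S^2$ be closed and totally disconnected. Every homeomorphism $g$ of $S^2\setminus E$ extends uniquely to a homeomorphism $\bar g$ of $S^2$, and $\overline{gg'}=\bar g\,\bar g'$.
\end{lemma}

\begin{proof}
Let $e\in E$ and let $O_j$ be the open ball of radius $1/j$ about $e$ in the spherical metric. By (F3), $O_j\setminus E$ is nonempty and connected. So the closures $C_j$ of $g(O_j\setminus E)$ in $S^2$ form a decreasing sequence of nonempty compact connected sets, and $\bigcap_jC_j$ is nonempty and connected. It is contained in $E$. Indeed, let $v\notin E$. The point $g^{-1}(v)$ differs from $e$, so for large $j$ it has an open neighborhood $V\subset S^2\setminus E$ disjoint from $O_j$; then $g(V)$ is an open neighborhood of $v$ disjoint from $g(O_j\setminus E)$, and $v\notin C_j$. Since $E$ is totally disconnected, $\bigcap_jC_j$ is a single point, which we call $\bar g(e)$. By compactness the diameter of $C_j$ tends to $0$. If $e'\in E\cap O_j$, then small balls about $e'$ lie in $O_j$, so $\bar g(e')\in C_j$. Thus $\bar g(O_j)\subset C_j$, and $\bar g$ is continuous at $e$. It is continuous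 on the open set $S^2\setminus E$, where it equals $g$. Since $S^2\setminus E$ is dense, continuous extensions are unique. This gives $\overline{gg'}=\bar g\,\bar g'$, and in particular $\overline{g^{-1}}$ is the inverse of $\bar g$.
\end{proof}

From now on we regard $Q\rtimes_\varphi\mathbb Z$ as a subgroup of $G$ by Proposition~\ref{prop:seed}, and we fix elements $a_1,a_2$ of order $3$ that generate $A$ and elements $b_1,b_2$ of order $3$ that generate $B$.

\begin{corollary}\label{cor:finite}
For every $n\ge0$, the data $r,A,B$ and $h_i=s^{4^{n-i}}$ $(0\le i\le n)$ form a twist chain of length $n$ in $G$.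
\end{corollary}

\begin{proof}
Since $4^j\equiv1\pmod3$ and $\varphi^3=\mathrm{id}$, conjugation by $h_i$ acts on $Q$ as $\varphi$. So $h_i$ commutes with $r$ and $A$, and for $b\in B$ we have $(r^{-1}h_i)b(r^{-1}h_i)^{-1}=r^{-1}\varphi(b)r=b$. Conditions (T1) and (T4) hold by construction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $h_i\in H$ be the element $4^{-i}$ of $\mathbb Z[1/2]$. Since $\varepsilon(4)=1$, we have $\varepsilon(4^{-i})=1$, so conjugation by $h_i$ acts on $Q$ as $\varphi$. The computation in the proof of Corollary~\ref{cor:finite} gives (T2) and (T3), and $4\cdot4^{-(i+1)}=4^{-i}$ is (T4). So $H$ contains an infinite twist chain and does not embed in $\mathrm{Homeo}(S^2)$, by Proposition~\ref{prop:obstruction}. On the other hand, $H$ is the union of the increasing sequence of subgroups $H_n=Q\rtimes4^{-n}\mathbb Z$, so a finitely generated subgroup of $H$ lies in some $H_n$. The generator $4^{-n}$ acts as $\varphi$, so $H_n\cong Q\rtimes_\varphi\mathbb Z$, which embeds in $G$ by Proposition~\ref{prop:seed}.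
\end{proof}

\section{Storing a sequence in one homeomorphism}\label{sec:coding}

The groups $H_n$ do not yet answer the question. Marked by $r,a_1,a_2,b_1,b_2,h_n$, they form a constant sequence of marked groups: the element $h_0=h_n^{4^n}$ is a different word for each $n$, and nothing new appears in the limit. We need marked groups $\Gamma_n$ in which, for each fixed $i$, the $i$-th member of the chain of length $n$ is given by one word that does not depend on $n$. To this end we place translated copies of a whole sequence of homeomorphisms in disjoint discs going off to infinity, and read the $i$-th one by translating it back.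

Say that $f$ \emph{moves} $v$ if $f(v)\ne v$. The set of points moved by a bijection $f$ is $f$-invariant, so two bijections that move disjoint sets of points commute. We use the following construction twice.

\begin{lemma}\label{lem:product}
Let $K_0,K_1,\dots$ be pairwise disjoint compact subsets of $S^2$ and let $v_\infty\notin\bigcup_lK_l$ be a point such that every neighborhood of $v_\infty$ contains all but finitely many $K_l$. Let $f_l$ be a homeomorphism of $S^2$ that moves only points of $K_l$. Then the map $f=\prod_lf_l$, equal to $f_l$ on $K_l$ and to the identity elsewhere, is a homeomorphism.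
\end{lemma}

\begin{proof}
Each $f_l$ preserves $K_l$, so $f$ is a bijection whose inverse $\prod_lf_l^{-1}$ has the same form; it suffices to prove continuity. A point $v\ne v_\infty$ has a neighborhood that meets only finitely many $K_l$, and there $f$ agrees with the composition of the corresponding $f_l$. Let $O$ be a neighborhood of $v_\infty$, and let $O'$ be $O$ with the finitely many $K_l\not\subset O$ removed. Then $O'$ is a neighborhood of $v_\infty$ and $f(O')\subset O$.
\end{proof}

Identify $S^2$ with $\mathbb C\cup\{\infty\}$. Fix a real number $\rho\ge1$ and an integer $\mu>2\rho+1$, and put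
\[
D=\{|z|\le\rho\},\qquad \tau(z)=z+1,\quad\tau(\infty)=\infty,\qquad D_l=\tau^lD,\qquad\lambda_i=\mu\,4^{i+1}\quad(i\ge0).
\]
The disc $D_l$ has center $l$ and radius $\rho$, so
\begin{equation}\label{eq:discs}
D_l\cap D_{l'}=\emptyset\quad\text{whenever $l\neq l'$ are multiples of $\mu$.}
\end{equation}
The positions $\lambda_i$ are chosen for two arithmetic properties. For all $i,j,i',j'\ge0$:
\begin{align}
&\lambda_{i'}-\lambda_i=\lambda_{j'}-\lambda_j\ \text{ and }\ i\ne j\quad\Longrightarrow\quad i'=i\ \text{ and }\ j'=j;\label{eq:arith1}\\
&\lambda_{i'}-\lambda_j\neq-\lambda_i.\label{eq:arith2}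
\end{align}
For~\eqref{eq:arith1}, the equation reads $4^{i'}+4^j=4^{j'}+4^i$. A sum of two powers of $4$ is already a base-$4$ expansion, with two digits $1$ or one digit $2$, so $\{i',j\}=\{j',i\}$ as multisets; since $j\ne i$, we get $j=j'$ and $i'=i$. For~\eqref{eq:arith2}, note that $4^{i'}+4^i\equiv2$ and $4^j\equiv1\pmod3$.

For a sequence $(g_i)_{i\ge0}$ in $\mathrm{Homeo}_c(\mathrm{int}\,D)$ define its \emph{code}
\[
\delta=\prod_{i\ge0}\tau^{\lambda_i}g_i\tau^{-\lambda_i}.
\]
The $i$-th factor moves only points of $D_{\lambda_i}$. These discs are disjoint by~\eqref{eq:discs} and converge to $\infty$, so $\delta$ is a homeomorphism by Lemma~\ref{lem:product}. It is the identity on $D=D_0$, so $\delta\in G$. The conjugate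
\[
\delta_i=\tau^{-\lambda_i}\delta\tau^{\lambda_i}
\]
moves only points of the discs $D_{\lambda_{i'}-\lambda_i}$, $i'\ge0$, and it agrees with $g_i$ on $D$. It also carries translated copies of all the other $g_{i'}$. A commutator removes these unwanted copies, because those of $\delta_i$ and those of $\delta_j$ lie in different discs.

\begin{lemma}\label{lem:read}
For $i\ne j$ we have $[\delta_i,\delta_j]=[g_i,g_j]$.
\end{lemma}

\begin{proof}
Write $\delta_i=g_i\delta_i'$ and $\delta_j=g_j\delta_j'$, where $\delta_i'$ moves only points of the discs $D_{\lambda_{i'}-\lambda_i}$ with $i'\ne i$, and $\delta_j'$ moves only points of the discs $D_{\lambda_{j'}-\lambda_j}$ with $j'\ne j$. By~\eqref{eq:discs} all these discs are disjoint from $D$, and by~\eqref{eq:discs} and~\eqref{eq:arith1} the discs of the first family are disjoint from those of the second. So each of $\delta_i',\delta_j'$ commutes with the other and with $g_i$ and $g_j$, and both cancel from the commutator.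
\end{proof}

So commutators can be read from the code, and this is enough.

\begin{lemma}\label{lem:comm}
Every $f\in\mathrm{Homeo}_c(\mathrm{int}\,D)$ equals $[g,g']$ for some $g,g'\in\mathrm{Homeo}_c(\mathrm{int}\,D)$.
\end{lemma}

\begin{proof}
Identify $\mathrm{int}\,D$ with the plane $\mathbb C$ by a radial homeomorphism chosen so that $f$ moves only points of the closed unit disc $\Delta_0$. Let $\chi$ be an increasing homeomorphism of $[0,\infty)$ with $\chi(\varrho)=\varrho/4$ for $\varrho\le6$ and $\chi(\varrho)=\varrho$ for $\varrho\ge8$, and put $g'(4+\varrho\xi)=4+\chi(\varrho)\xi$ for $\varrho\ge0$, $|\xi|=1$. This is a compactly supported homeomorphism, and on the disc of radius $6$ about $4$, which contains $\Delta_0$, it is the contraction with center $4$ and ratio $\frac14$. So $\Delta_l=g'^{\,l}(\Delta_0)$ is the disc with center $4-4\cdot4^{-l}$ and radius $4^{-l}$, and the distance from its points to $4$ lies in $[3\cdot4^{-l},5\cdot4^{-l}]$. These intervals are disjoint and tend to $0$. By Lemma~\ref{lem:product}, $g=\prod_{l\ge0}g'^{\,l}fg'^{\,-l}$ is a compactly supported homeomorphism. Conjugation by $g'$ shifts the factors: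 $g'gg'^{-1}=\prod_{l\ge1}g'^{\,l}fg'^{\,-l}$. Hence $[g,g']=g\,(g'gg'^{-1})^{-1}=f$.
\end{proof}

For $i\ge0$ define the word
\[
W_i(x_1,x_2)=\bigl[x_1^{-\lambda_{2i}}x_2x_1^{\lambda_{2i}},\ x_1^{-\lambda_{2i+1}}x_2x_1^{\lambda_{2i+1}}\bigr]\in F_2 .
\]
It depends only on $i$ and $\mu$.

\begin{proposition}\label{prop:code}
Let $(f_i)_{i\ge0}$ be a sequence in $\mathrm{Homeo}_c(\mathrm{int}\,D)$. There is a sequence $(g_i)_{i\ge0}$ in $\mathrm{Homeo}_c(\mathrm{int}\,D)$ whose code $\delta$ satisfies $W_i(\tau,\delta)=f_i$ for all $i$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:comm} choose $g_{2i},g_{2i+1}$ with $[g_{2i},g_{2i+1}]=f_i$. Then $W_i(\tau,\delta)=[\delta_{2i},\delta_{2i+1}]=f_i$ by Lemma~\ref{lem:read}.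
\end{proof}

\section{Passing to the limit}\label{sec:limits}

Let $r,a_1,a_2,b_1,b_2,s\in G$ be as in Section~\ref{sec:seed}. The following lemma says what is needed from a sequence of marked groups.

\begin{lemma}\label{lem:limit}
Let $\omega_1,\dots,\omega_5$ and $V_0,V_1,\dots$ be words in $F_k$. For each $n\ge1$ let $\Gamma_n\le G$ be a $k$-marked group in which $\omega_1,\dots,\omega_5$ represent $r,a_1,a_2,b_1,b_2$, and $V_i$ represents $s^{4^{n-i}}$ for $0\le i\le n$. Then a subsequence of $(\Gamma_n)$ converges to a $k$-marked group $\Gamma$ that does not embed in $\mathrm{Homeo}(S^2)$.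
\end{lemma}

\begin{proof}
The space $\{0,1\}^{F_k}$ is compact, and metrizable because $F_k$ is countable. The normal subgroups form a closed subset, since each of the conditions $1\in N$, ``$u,v\in N\Rightarrow uv^{-1}\in N$'' and ``$u\in N\Rightarrow vuv^{-1}\in N$'' involves finitely many coordinates. So a subsequence converges to some $\Gamma$. A word that is trivial in $\Gamma_n$ for all large $n$ is trivial in $\Gamma$, and a word that is nontrivial in $\Gamma_n$ for all large $n$ is nontrivial in $\Gamma$.

For $u\in F_5$, the word $u(\omega_1,\dots,\omega_5)$ represents the same element $u(r,a_1,a_2,b_1,b_2)$ of $G$ in every $\Gamma_n$, so it is trivial in $\Gamma$ if and only if this element is trivial. Hence in $\Gamma$ the class of $\omega_1$ has order $3$, and the classes of $\omega_2,\omega_3$ and of $\omega_4,\omega_5$ generate subgroups isomorphic to $A_4$. This is (T1). For fixed $i$, Corollary~\ref{cor:finite} shows that the words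
\[
[V_i,\omega_1],\quad[V_i,\omega_2],\quad[V_i,\omega_3],\quad[\omega_1^{-1}V_i,\omega_4],\quad[\omega_1^{-1}V_i,\omega_5],\quad V_{i+1}^4V_i^{-1}
\]
are trivial in $\Gamma_n$ for all $n\ge i+1$, so they are trivial in $\Gamma$. This gives (T2), (T3) and (T4) for the classes $h_i$ of the words $V_i$. Thus $\Gamma$ contains an infinite twist chain, and Proposition~\ref{prop:obstruction} applies.
\end{proof}

Choose the identification $S^2=\mathbb C\cup\{\infty\}$ orientation-preserving and such that $\infty$ lies in the open set on which $s$ is the identity. Then $s\in\mathrm{Homeo}_c(\mathbb C)$; this is where the last clause of Proposition~\ref{prop:seed} is used. For $n\ge1$ put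
\[
h^{(n)}_i=s^{4^{n-i}}\quad(0\le i\le n),\qquad h^{(n)}_i=1\quad(i>n).
\]

\subsection*{Seven generators}
The question can now be answered. Choose $\rho\ge1$ with $s\in\mathrm{Homeo}_c(\mathrm{int}\,D)$, and then $\mu$ as in Section~\ref{sec:coding}. Let $\delta^{(n)}$ be given by Proposition~\ref{prop:code} for the sequence $(h_i^{(n)})_{i\ge0}$, and consider the $7$-marked groups
\[
\Gamma_n=\langle r,a_1,a_2,b_1,b_2,\tau,\delta^{(n)}\rangle\le G .
\]
Lemma~\ref{lem:limit} applies with $\omega_j=x_j$ and $V_i=W_i(x_6,x_7)$. This proves Theorem~\ref{thm:main}(a) for $k=7$.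

\subsection*{Two generators}
To reduce the number of generators we would like to store $r,a_1,a_2,b_1,b_2$ in the code as well. By (F1) these elements are not the identity near any point, so they do not lie in $\mathrm{Homeo}_c(\mathrm{int}\,D)$. They are, however, products of maps supported away from $\infty$ and maps supported away from $0$, and the two kinds are exchanged by
\[
\kappa(z)=-1/z,
\]
an element of order $2$ of $G$ with $\kappa\,\mathrm{Homeo}_c(\mathbb C)\,\kappa^{-1}=\mathrm{Homeo}_c(S^2\setminus\{0\})$.

\begin{lemma}\label{lem:fragment}
Every $g\in G$ is a finite product of elements of $\mathrm{Homeo}_c(\mathbb C)\cup\kappa\,\mathrm{Homeo}_c(\mathbb C)\,\kappa^{-1}$.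
\end{lemma}

\begin{proof}
Let $G'$ be the set of such products; it is a subgroup of $G$. For a connected open set $U\neq S^2$ the group $\mathrm{Homeo}_c(U)$ is transitive on $U$: any two points of a small open disc are related by a homeomorphism supported in that disc, so the orbits in $U$ are open and there is only one. The sets $\mathbb C$ and $S^2\setminus\{0\}$ overlap and cover $S^2$, so $G'$ is transitive on $S^2$. Choose $u\in G'$ such that $h=ug$ fixes $\infty$. It suffices to show that $h\in G'$.

Let $\Delta'$ be a closed round disc about $\infty$ with $0\notin\Delta'$, and let $\Delta$ be a closed round disc about $\infty$ so small that $\Delta\cup h(\Delta)\subset\mathrm{int}\,\Delta'$. By (F4), $Y_1=\Delta'\setminus\mathrm{int}\,\Delta$ and $Y_2=\Delta'\setminus\mathrm{int}\,h(\Delta)$ are closed annuli. We claim that the map $\partial Y_1\to\partial Y_2$ that is the identity on $\partial\Delta'$ and $h$ on $\partial\Delta$ extends to a homeomorphism $Y_1\to Y_2$. Orient the circles $\partial\Delta'$, $\partial\Delta$, $\partial h(\Delta)$ as boundaries of the discs $\Delta'$, $\Delta$, $h(\Delta)$. With these orientations the two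 boundary circles of $Y_j$ are homologous in $Y_j$, so there are homeomorphisms $Y_j\cong S^1\times[0,1]$ that take $\partial\Delta'$ to $S^1\times\{1\}$ and both oriented circles to the standard orientation of $S^1$. In these coordinates the given map consists of two homeomorphisms $f_0,f_1$ of $S^1$. Both preserve orientation: $f_1$ because it comes from the identity, and $f_0$ because $h$ preserves orientation and therefore takes the oriented circle $\partial\Delta$ to the oriented circle $\partial h(\Delta)$. Two orientation-preserving homeomorphisms of $S^1$ are joined by an isotopy $(f_t)$, obtained by interpolating their lifts to $\mathbb R$ linearly, and $(\theta,t)\mapsto(f_t(\theta),t)$ is the required extension.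

Let $v$ be $h$ on $\Delta$, this extension on $Y_1$, and the identity outside $\Delta'$. Then $v\in\mathrm{Homeo}_c(S^2\setminus\{0\})$, and $v^{-1}h$ is the identity on $\Delta$, so $v^{-1}h\in\mathrm{Homeo}_c(\mathbb C)$. Hence $h=v\cdot v^{-1}h\in G'$.
\end{proof}

This would give three generators $\tau,\delta,\kappa$. We merge the last two into $\gamma=\kappa\delta$. Conjugation by $\gamma$ acts as conjugation by $\kappa$ on maps supported in $D$, and $\gamma^2$ differs from $\delta$ by a map that moves only points near $0$, which cancels from the commutators in the words $W_i$.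

\begin{lemma}\label{lem:gamma}
Let $\delta$ be the code of a sequence in $\mathrm{Homeo}_c(\mathrm{int}\,D)$ and let $\gamma=\kappa\delta$.
\begin{enumerate}
\item[(a)] $\gamma f\gamma^{-1}=\kappa f\kappa^{-1}$ for every $f\in\mathrm{Homeo}_c(\mathrm{int}\,D)$.
\item[(b)] $W_i(\tau,\gamma^2)=W_i(\tau,\delta)$ for every $i\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $\delta$ is the identity on $D$, so it commutes with $f$.

(b) Since $\kappa=\kappa^{-1}$, we have $\gamma^2=\delta^*\delta$ with $\delta^*=\kappa\delta\kappa^{-1}$. A point $z$ moved by $\delta$ lies in some $D_{\lambda_i}$, so $|z|\ge4\mu-\rho>3$. Hence a point moved by $\delta^*$ has modulus less than $\frac13$ and lies in $D$, as $\rho\geq1$. Therefore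
\[
\tau^{-\lambda_i}\gamma^2\tau^{\lambda_i}=\zeta_i\delta_i,\qquad\zeta_i=\tau^{-\lambda_i}\delta^*\tau^{\lambda_i},
\]
where $\zeta_i$ moves only points of $D_{-\lambda_i}$. By~\eqref{eq:discs} and~\eqref{eq:arith2}, $D_{-\lambda_i}$ is disjoint from $D_{\lambda_{i'}-\lambda_j}$ for all $i,j,i'$, so $\zeta_i$ commutes with $\delta_j$ for all $i,j$, including $i=j$. By~\eqref{eq:discs}, $D_{-\lambda_i}\cap D_{-\lambda_j}=\emptyset$ for $i\ne j$, so $\zeta_i$ commutes with $\zeta_j$. Hence $[\zeta_i\delta_i,\zeta_j\delta_j]=[\delta_i,\delta_j]$ for $i\ne j$. Applied to the indices $2i$ and $2i+1$, this is (b).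
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
First let $k=2$. By Lemma~\ref{lem:fragment} there are $e_0,\dots,e_{L-1}\in\mathrm{Homeo}_c(\mathbb C)$ such that each of $r,a_1,a_2,b_1,b_2$ is a product of elements $e_l$ and $\kappa e_l\kappa^{-1}$; fix these five expressions. Choose $\rho\ge1$ so large that $s,e_0,\dots,e_{L-1}\in\mathrm{Homeo}_c(\mathrm{int}\,D)$, and then $\mu$ as in Section~\ref{sec:coding}. For $n\ge1$ let $\delta^{(n)}$ be given by Proposition~\ref{prop:code} for the sequence
\[
e_0,\ \dots,\ e_{L-1},\ h^{(n)}_0,\ h^{(n)}_1,\ h^{(n)}_2,\ \dots,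
\]
let $\gamma^{(n)}=\kappa\delta^{(n)}$, and let $\Gamma_n=\langle\tau,\gamma^{(n)}\rangle\le G$, a $2$-marked group. Put $W_i'=W_i(x_1,x_2^2)\in F_2$. By Proposition~\ref{prop:code} and Lemma~\ref{lem:gamma}(b), in $\Gamma_n$ the word $W'_l$ represents $e_l$ for $0\le l<L$, and $W'_{L+i}$ represents $h_i^{(n)}$ for $i\ge0$. By Lemma~\ref{lem:gamma}(a), $x_2W'_lx_2^{-1}$ represents $\kappa e_l\kappa^{-1}$ for $0\le l<L$. Substituting these words into the five fixed expressions gives words $\omega_1,\dots,\omega_5\in F_2$, independent of $n$, that represent $r,a_1,a_2,b_1,b_2$ in every $\Gamma_n$. Lemma~\ref{lem:limit}, with $V_i=W'_{L+i}$, gives a convergent subsequence whose limit does not embed in $\mathrm{Homeo}(S^2)$.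

For $k>2$ add $k-2$ copies of the trivial element to all markings. This replaces each normal subgroup of $F_2$ by its preimage under the homomorphism $F_k\to F_2$ that fixes $x_1,x_2$ and kills $x_3,\dots,x_k$. The operation preserves convergence and does not change the groups.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CK} Constantin and Kolev, \emph{Enseign. Math.}, 1994.

\bibitem{report} \emph{Ordered Groups And Rigidity In Dynamics And Topology}, \texttt{https://www.birs.ca/cmo-workshops/2019/19w5044/report19w5044.pdf}.

\bibitem{Ri} Richards, \emph{Trans. AMS}, 1963.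

\end{thebibliography}
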